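# Binary words in which all patterns of each length occur equally often

## 1. Length $2^m$: a circle cut between a run of 1s and a run of 0s

Slide a window of width $k$ along a binary word $w$ of length $n$. You see $n-k+1$ patterns, each one of the $2^k$ binary words of length $k$. The fairest outcome is that every pattern is seen equally often, up to rounding. For a single $k$ this is a mild demand. We ask for it at all widths $k$ at once, with a single word. For which lengths $n$ can this be done? The question, whether it can be done for every $n$, is posed in "Randomness criterion Σ and its applications" (http://www14.plala.or.jp/kamae/Sigma-criterion.pdf).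

Larger alphabets cost nothing in the definitions, so let $A$ be an alphabet with $q\ge 2$ letters, two of which are called $0$ and $1$. The binary case is $A=\{0,1\}$, $q=2$.

**Definition (counts, balance, equi-distribution).** For a word $w=x_1\cdots x_n$ over $A$ and a nonempty word $\xi$ of length $|\xi|$, let
$$|w|_\xi=\#\{1\le i\le n-|\xi|+1:\ \xi=x_ix_{i+1}\cdots x_{i+|\xi|-1}\}.$$
The word $w$ is *balanced at level $k$* if
$$\lfloor (n-k+1)/q^k\rfloor\le |w|_\xi\le\lceil (n-k+1)/q^k\rceil\qquad\text{for all }\xi\in A^k,$$
and *equi-distributed* (e.d.) if it is balanced at every level $k\ge1$. A *$j$-window* of $w$ is an occurrence of a factor of length $j$; there are $n-j+1$ of them if $j\le n+1$.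

For instance $0110$ is e.d.: each letter occurs twice, and its 2-windows $01,11,10$ and 3-windows $011,110$ are distinct. The word $0101$ is not: it contains $01$ twice and $00$ never.

**Lemma 1.** (a) A word $w$ is balanced at level $k$ if and only if $\bigl||w|_\xi-|w|_\eta\bigr|\le 1$ for all $\xi,\eta\in A^k$. (b) If the $j_0$-windows of $w$ are pairwise distinct words, then $w$ is balanced at every level $\ge j_0$.

*Proof.* (a) If $k>n$, all counts are $0$, so the differences vanish; and $-q^k<n-k+1\le 0$, so the floor is $-1$ or $0$ and the ceiling is $0$. Both conditions hold. Let $k\le n$. The counts at level $k$ are $q^k$ integers with mean $\mu=(n-k+1)/q^k$. If they all lie between $\lfloor\mu\rfloor$ and $\lceil\mu\rceil$, they differ by at most $1$. Conversely, if they differ by at most $1$, they lie in $\{a,a+1\}$ for some integer $a$. If $\mu$ is $a$ or $a+1$, all counts equal $\mu$; otherwise $a<\mu<a+1$ and $\{a,a+1\}=\{\lfloor\mu\rfloor,\lceil\mu\rceil\}$.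

(b) For $j\ge j_0$, two equal $j$-windows at different positions would have equal $j_0$-prefixes at different positions. So all counts at level $j$ are $0$ or $1$, and (a) applies. $\square$

By (a), the empty word is e.d. By hand, $0$, $01$, $010$ and $0011$ are e.d. words of lengths $1,2,3,4$. At length $8$ there is $00010111$. It has four of each letter. Its 2-windows are $00,00,01,10,01,11,11$, so $10$ occurs once and the others twice. Its 3-windows $000,001,010,101,011,111$ are distinct. The missing 3-words are $100$ and $110$, and these are the two words you would read across the seam if you bent $00010111$ into a circle. This works for every power of 2. The tool is a classical graph.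

**Definition (de Bruijn graph and blocks).** For $k\ge0$, the directed graph $B(k)$ has vertex set $A^k$ and edge set $A^{k+1}$. For $k\ge 1$ the edge $a\zeta b$, with $a,b\in A$ and $|\zeta|=k-1$, goes from $a\zeta$ to $\zeta b$; the graph $B(0)$ has one vertex and $q$ loops. For $k\ge1$ and $\zeta\in A^{k-1}$, the *block* of $\zeta$ is the set of edges $\{a\zeta b:a,b\in A\}$, viewed as a $q\times q$ matrix with rows $a$ and columns $b$.

A word of length $n\ge k$ is the same thing as a walk with $n-k$ edges in $B(k)$: its $k$-windows are the visited vertices and its $(k+1)$-windows are the edges used. The graph $B(k)$ is strongly connected, because appending the letters of $v$ one by one leads from any vertex to $v$. Each edge lies in exactly one block. Row $a$ of the block of $\zeta$ consists of all out-edges of the vertex $a\zeta$, and column $b$ consists of all in-edges of $\zeta b$. Every vertex is $a\zeta$ for exactly one pair $(a,\zeta)$ and $\zeta'b$ for exactly one pair $(\zeta',b)$.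

Example: the binary graph $B(2)$ has vertices $00,01,10,11$. The block of $\zeta=0$ consists of $000,001$ (out of $00$) and $100,101$ (out of $10$); the first members of these pairs enter $00$ and the second enter $01$. The vertex $00$ is both a row vertex and a column vertex here; this does no harm.

**Lemma 2.** Let $k\ge1$, and let $G$ be a graph with vertex set $A^k$ whose edges are edges of $B(k)$.

(a) If for every $\zeta\in A^{k-1}$ all the vertices $a\zeta,\zeta b$ $(a,b\in A)$ lie in one weak component of $G$, then $G$ is weakly connected.

(b) If $G$ contains all edges of $B(k)$ except at most one in each block, then $G$ is weakly connected.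

*Proof.* (a) The two ends of any edge of $B(k)$ lie in one component of $G$, and $B(k)$ is connected.

(b) We check the hypothesis of (a). Fix $\zeta$, and let $a_0\zeta b_0$ be the missing edge of its block, if there is one (otherwise choose $a_0,b_0$ arbitrarily). Take $a_1\ne a_0$ and $b_1\ne b_0$. Then $G$ joins $a_1\zeta$ to every $\zeta b$, and every $a\zeta$ to $\zeta b_1$. Since it also joins $a_1\zeta$ to $\zeta b_1$, all these vertices lie in one component. $\square$

**Euler's theorem.** Let a finite digraph have all its edges in one weak component containing $x$ and $y$, and let $\mathrm{out}(u)-\mathrm{in}(u)=[u=x]-[u=y]$ for all vertices $u$. Then there is a trail from $x$ to $y$ using every edge exactly once.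

Here $[\cdot]$ is $1$ if the condition holds and $0$ otherwise; for $x=y$ the theorem gives a circuit starting at $x$.

**Proposition 3 (the easy case).** For every $m\ge1$ there is an e.d. binary word of length $2^m$.

*Proof.* For $m=1$ take $01$. Let $m\ge2$ and $d_i=1^i0^{m-i}$ for $1\le i\le m-1$.

**Build the word.** The edge $d_i$ of $B(m-1)$ goes from $1^i0^{m-1-i}$ to $1^{i-1}0^{m-i}$. So $d_{m-1},\dots,d_1$ is a trail from $1^{m-1}$ to $0^{m-1}$. The edge $d_i$ lies in the block of $1^{i-1}0^{m-1-i}$, and these blocks are different for different $i$. Remove all $d_i$. By Lemma 2(b) the rest is weakly connected. In $B(m-1)$ every vertex has in- and out-degree $2$, so after the removal $\mathrm{out}-\mathrm{in}=[\cdot=0^{m-1}]-[\cdot=1^{m-1}]$. An Eulerian trail from $0^{m-1}$ to $1^{m-1}$ gives a word $w$ of length $(m-1)+2^m-(m-1)=2^m$. It begins with $0^{m-1}$, ends with $1^{m-1}$, and contains every word of length $m$ exactly once, except that the $d_i$ do not occur.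

**Count.** The $m$-windows are distinct, so levels $\ge m$ are balanced by Lemma 1(b). Write $w$ on a circle. The $m$-windows that cross the seam are $1^i0^{m-i}=d_i$, $1\le i\le m-1$. So on the circle every $m$-word occurs exactly once, and hence every $\xi$ with $|\xi|=j\le m$ occurs exactly $2^{m-j}$ times: once for each $m$-word beginning with $\xi$. The $j$-windows across the seam are $1^i0^{j-i}$, $1\le i\le j-1$, and they are distinct. Cutting at the seam therefore lowers each count by at most $1$: $|w|_\xi\in\{2^{m-j}-1,2^{m-j}\}$. $\square$

What changes when $n$ is not a power of $2$?

## 2. Appending letters one at a time ends at length 8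

The first thing to try is to grow the word: start with an e.d. word and append a letter so that it stays e.d. This starts well and then stops.

**Proposition 4.** The word $0110010$ has all its prefixes e.d., but no binary word of length $\ge 8$ has all its prefixes e.d. In particular no infinite binary word has all prefixes e.d.

*Proof.* Let $x_1x_2\cdots$ have all prefixes e.d. Exchanging $0$ and $1$ if necessary, let $x_1=0$. Letter balance at length $2$ gives $x_2=1$, and at length $4$ it gives $x_3\ne x_4$. At length $5$ there are four 2-windows, so each 2-word occurs exactly once. This excludes $x_3x_4=01$, which would repeat $01$. So $x_3x_4=10$; now $01,11,10$ have appeared, so the fourth 2-window is $00$ and $x_5=0$. At length $6$ letter balance gives $x_6=1$. At length $7$ there are five 3-windows and eight 3-words, so no 3-window may repeat. Since $011$ already occurs at the start, $x_5x_6x_7\neq011$, and $x_7=0$. We have reached $0110010$, which contains three 1s. At length $8$ letter balance forces $x_8=1$. But $01100101$ contains $01$ three times, while $\lceil 7/4\rceil=2$. So length $8$ is impossible.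

Now consider the prefixes of $0110010$. Their letter counts $(|\cdot|_0,|\cdot|_1)$ are $(1,0),(1,1),(1,2),(2,2),(3,2),(3,3),(4,3)$. The 2-windows in order are $01,11,10,00,01,10$: the first four are distinct and exhaust all 2-words, and no 2-word occurs more than twice, so every prefix is balanced at level 2. The 3-windows $011,110,100,001,010$ are distinct, so Lemma 1(b) covers all levels $\ge3$. $\square$

So passing from one length to another must in general rebuild the word.

## 3. Going more than once around the circle

Write $n=2^m+n'$ with $0\le n'<2^m$. The proof of Proposition 3 suggests this: take a circle of $2^m$ letters on which every $m$-word occurs exactly once, and read $2^m+n'$ consecutive letters. The resulting word $W$ begins and ends with the same word $w'$ of length $n'$.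

Let $|\xi|=j\le m$. If $j\le n'+1$, the $j$-windows starting at the first $2^m$ positions make one full turn and contribute $2^{m-j}$; the remaining ones lie in the final copy of $w'$. So
$$|W|_\xi=2^{m-j}+|w'|_\xi .$$
This tells us two things. First, $w'$ should itself be e.d., so we should argue by induction from $n'$ to $n$. Second, if $j\ge n'+2$, then $j-1-n'$ starting positions on the circle are not used, and the windows lost there must be distinct. As in Proposition 3, we can hope to arrange this by placing 1s before $w'$ and 0s after it on the circle. This will indeed settle $n'\le m-1$.

For $n'\ge m+1$ the circle fails. The first $m+1$ letters of $W$ then occur again at the start of the final $w'$, so some $(m+1)$-word occurs twice. But $W$ has only $2^m+n'-m<2^{m+1}$ windows of length $m+1$, so some $(m+1)$-word does not occur at all. For example, with $m=2$, $n'=3$ and the circle $0011$, we read $0011001$: here $001$ occurs twice and $010$ never.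

The way out is to keep the counts and give up the circle. At level $m$ we still aim for $|w|_u=1+|w'|_u$, but the second passage must not repeat an edge of the first. View $w'$ as a walk in $B(m)$. We want to add $2^m$ new edges, with one entering and one leaving every vertex, all different from the edges of $w'$, so that the union has an Eulerian trail ending where $w'$ ends. The edges supply a uniform extra layer. The real issue is connectedness.

**Theorem 5.** For every $n\ge1$ there is an e.d. word in $\{0,1\}^n$.

The proof occupies Sections 4 to 6. Lemmas 6 to 10 are stated for a general alphabet, so that they can be used again in Section 7; on first reading put $q=2$ and $t=1$.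

## 4. From level $m$ down to all lower levels

This section shows that controlling the counts at level $m$, together with the last $m-1$ letters, controls all levels $\le m$. For $|w|\ge m-1$ let $\mathrm{tail}(w)$ be the word formed by the last $m-1$ letters of $w$.

**Lemma 6.** If $|w|\ge m\ge j=|\xi|\ge1$, then
$$|w|_\xi=\sum_{\eta\in A^{m-j}}|w|_{\xi\eta}+|\mathrm{tail}(w)|_\xi. \tag{1}$$

*Proof.* An occurrence of $\xi$ starting at a position $\le|w|-m+1$ extends to exactly one $m$-window, and that window has the form $\xi\eta$. Every other occurrence starts at a position $\ge|w|-m+2$, which means that it lies in the last $m-1$ letters. $\square$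

**Lemma 7 (long remainder).** Let $m,t\ge1$, and let $w,w'$ be words of length $\ge m$ with $\mathrm{tail}(w)=\mathrm{tail}(w')$ and $|w|_u=t+|w'|_u$ for all $u\in A^m$. If $w'$ is e.d., then $w$ is balanced at all levels $\le m$.

*Proof.* Apply (1) to $w$ and to $w'$ and subtract: $|w|_\xi=tq^{m-j}+|w'|_\xi$ for $|\xi|=j\le m$. So differences of counts at level $j$ are the same for $w$ and $w'$. $\square$

For a short remainder, fix $m\ge1$ and a word $w'$ of length $n'\le m-1$, and put
$$\tau=m-1-n'\ge0,\qquad d_i=1^i\,w'\,0^{\tau+1-i}\in A^m\quad(1\le i\le\tau). \tag{2}$$
The $d_i$ are distinct, because $d_i$ contains exactly $i$ more 1s than $w'$. For $n'=0$ these are the words $d_i$ of Proposition 3.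

**Lemma 8 (short remainder).** Let $t\ge1$, let $w'$ be e.d. of length $n'\le m-1$, and let $w$ be a word of length $\ge m$ that ends with $1^\tau w'$ and satisfies $|w|_u=t-[u\in\{d_1,\dots,d_\tau\}]$ for all $u\in A^m$. Then $w$ is balanced at all levels $\le m$.

*Proof.* Let $|\xi|=j\le m$. Since $1^\tau w'$ has length $\tau+n'=m-1$, it is $\mathrm{tail}(w)$. So (1) gives
$$|w|_\xi=tq^{m-j}-\#\{i:\ d_i\text{ begins with }\xi\}+|1^\tau w'|_\xi. \tag{3}$$

**Write both corrections as counts in one word.** Consider $1^\tau w'0^\tau$. Its factor of length $m$ starting at position $\tau+1-i$ is $1^iw'0^{m-i-n'}=1^iw'0^{\tau+1-i}=d_i$. So the middle term of (3) counts the occurrences of $\xi$ in $1^\tau w'0^\tau$ with starting positions $1,\dots,\tau$. The last term counts the occurrences inside the prefix $1^\tau w'$ of length $m-1$, that is, those with starting positions $1,\dots,m-j$. We now cancel.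

**Levels $j\le n'+1$.** Then $m-j\ge\tau$. Positions $1,\dots,\tau$ cancel. What remains are the positions $\tau+1,\dots,m-j$, and these give exactly the occurrences inside $w'$. So $|w|_\xi=tq^{m-j}+|w'|_\xi$, and level $j$ is balanced because $w'$ is e.d.

**Levels $n'+2\le j\le m$.** Then $m-j<\tau$. Positions $1,\dots,m-j$ cancel. What remains, with a minus sign, are the positions $m-j+1,\dots,\tau$, which correspond to $i=1,\dots,\tau-m+j=j-1-n'$. The length-$j$ prefix of such a $d_i$ is $1^iw'0^{j-n'-i}$. Hence
$$|w|_\xi=tq^{m-j}-\#\{1\le i\le j-1-n':\ \xi=1^iw'0^{j-n'-i}\}.$$
The words $1^iw'0^{j-n'-i}$ contain different numbers of 1s, so they are distinct, and $|w|_\xi\in\{tq^{m-j}-1,\,tq^{m-j}\}$. $\square$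

## 5. Remainder $n'\le m-1$: a circle through $1^\tau w'0^\tau$

We construct the word that Lemma 8 needs, for $t=1$.

**Lemma 9.** Let $m\ge1$, let $w'$ be a word over $A$ of length $n'\le m-1$, and let $\tau$ and $d_i$ be as in (2). There is a word $w$ over $A$ of length $q^m+n'$ that begins with $w'0^\tau$, ends with $1^\tau w'$, and has $|w|_u=1$ for $u\in A^m\setminus\{d_1,\dots,d_\tau\}$ and $|w|_{d_i}=0$ for all $i$.

*Proof.* If $\tau=0$, then $n'=m-1$ and $w'$ is a vertex of $B(m-1)$. That graph is connected with in- and out-degree $q$ everywhere. Take an Eulerian circuit starting at $w'$; its word has length $m-1+q^m=q^m+n'$ and begins and ends with $w'$.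

Let $\tau\ge1$, so $m\ge2$.

**The edges $d_i$ form a trail.** The edge $d_i$ of $B(m-1)$ ends at its last $m-1$ letters $1^{i-1}w'0^{\tau+1-i}$, which are also the first $m-1$ letters of $d_{i-1}$. So $d_\tau,d_{\tau-1},\dots,d_1$ is a trail. It starts at $1^\tau w'$ and ends at $w'0^\tau$.

**Removing it does not disconnect.** The edge $d_i$ lies in the block of $\zeta_i=1^{i-1}w'0^{\tau-i}$. The $\zeta_i$ contain different numbers of 1s, so they are distinct. Each block loses at most one edge, and by Lemma 2(b) the remaining graph is weakly connected on all of $A^{m-1}$.

**Euler.** The graph $B(m-1)$ is balanced, so after removing a trail from $1^\tau w'$ to $w'0^\tau$ we have $\mathrm{out}-\mathrm{in}=[\cdot=w'0^\tau]-[\cdot=1^\tau w']$. An Eulerian trail from $w'0^\tau$ to $1^\tau w'$ gives a word of length $m-1+q^m-\tau=q^m+n'$ with the stated properties. $\square$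

Example: $q=2$, $m=3$, $w'=0$. Then $\tau=1$ and $d_1=100$. A trail in $B(2)$ from $00$ to $10$ through all edges but $100$ is $000,001,010,101,011,111,110$, which gives $000101110$. It has five 0s and four 1s, each 2-word occurs exactly twice, and its 3-windows are distinct. So it is an e.d. word of length $9$.

## 6. Remainder $n'\ge m$: a second layer of edges in $B(m)$

**Definition ($t$-regular).** A set $R$ of edges of $B(m)$, $m\ge1$, is *$t$-regular* if every vertex has out-degree $t$ and in-degree $t$ in $R$. Equivalently, all row sums and all column sums of its block matrices equal $t$.

Example: in the binary graph $B(2)$, taking the edges with $a=b$ in the block of $0$ and those with $a\neq b$ in the block of $1$ gives the 1-regular set $\{000,101\}\cup\{011,110\}$.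

To change such a set without disconnecting anything we need one general fact.

**Lemma 10.** Let $R$ be a finite digraph with $\mathrm{in}=\mathrm{out}$ at every vertex, contained in a graph $G$. Deleting one edge of $R$ from $G$ does not disconnect its weak component of $G$.

*Proof.* Let $x\to y$ be the edge. Walk along it and then on along unused edges of $R$ as long as possible. On arriving at a vertex $v\ne x$, we have entered $v$ once more than we have left it, so an unused out-edge exists. So the walk can stop only at $x$. Its part after the first edge joins $y$ to $x$ without using $x\to y$ again. $\square$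

*Proof of Theorem 5.* We use induction on $n$; $n=0$ (empty word) and $n=1$ are trivial. Let $n\ge2$, $n=2^m+n'$ with $m\ge1$ and $0\le n'<2^m$, and let $w'$ be an e.d. word of length $n'$.

**Case $n'\le m-1$.** Take $w$ from Lemma 9 with $q=2$; it has length $2^m+n'=n$. Its $m$-windows are distinct, so levels $\ge m$ are balanced. Levels $\le m$ are balanced by Lemma 8 with $t=1$. So $w$ is e.d.

**Case $n'\ge m$, step 1: $w'$ is a path.** This step turns the induction hypothesis into information about $B(m)$. The number of $m$-windows of $w'$ satisfies $1\le n'-m+1\le2^m$. If some $|w'|_u$ with $|u|=m$ were $\ge2$, then all these counts would be $\ge1$ and their sum would exceed $2^m$. So $|w'|_u\le1$ for all $|u|=m$, and $w'$ is a walk in $B(m)$ through pairwise distinct vertices. Let $p$ and $s$ be its first and last vertex and $E'$ its edge set. Then $|E'|=n'-m$, and every vertex has in- and out-degree at most $1$ in $E'$.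

**Step 2: a layer that avoids $E'$.** In each block the $2\times2$ matrix of $E'$ has row and column sums $\le1$. So it is contained in the diagonal $\{a=b\}$ or in the antidiagonal $\{a\ne b\}$. In each block take a diagonal or antidiagonal that is disjoint from $E'$. The chosen edges form a 1-regular set $P$ disjoint from $E'$; call a set $P$ obtained in this way *admissible*. If a block contains no edge of $E'$, both choices are allowed; call such a block *free*.

**Step 3: making $E'\cup P$ connected.** This is what Euler's theorem needs. Among the admissible sets choose $P$ so that the graph with vertex set $\{0,1\}^m$ and edge set $E'\cup P$ has as few weak components as possible. Suppose there are at least two. By Lemma 2(a) some block $\zeta$ has its vertices $0\zeta,1\zeta,\zeta0,\zeta1$ not all in one component. If $E'\cup P$ contained three of the four edges of this block, these would form a path through $0\zeta,1\zeta,\zeta0,\zeta1$ and all would lie in one component. So the block contains only its two $P$-edges, and it is free. Write $\bar a$ for the other letter than $a$. The two edges have the form $a\zeta\to\zeta b$ and $\bar a\zeta\to\zeta\bar b$, and together they touch all the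 vertices of the block. So they lie in different components $C_1$ and $C_2$.

Replace them by $a\zeta\to\zeta\bar b$ and $\bar a\zeta\to\zeta b$. The new set is admissible because the block is free. Since $P$ has in- and out-degree $1$ everywhere, Lemma 10 shows that $C_1$ without $a\zeta\to\zeta b$ and $C_2$ without $\bar a\zeta\to\zeta\bar b$ are still connected. The new edges join $C_1$ to $C_2$, and the other components are unchanged. So the number of components has dropped, a contradiction. Hence $F=E'\cup P$ is connected.

**Step 4: the word.** The path $E'$ contributes $[\cdot=p]-[\cdot=s]$ to $\mathrm{out}-\mathrm{in}$, and $P$ contributes $0$. So $F$ has an Eulerian trail from $p$ to $s$. Let $w$ be its word. Its length is $m+|F|=m+(n'-m)+2^m=n$.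

**Step 5: counting.** The $(m+1)$-windows of $w$ are the edges of the trail, so they are distinct, and levels $\ge m+1$ are balanced. For $|u|=m$, the number of visits to $u$ is the number of departures, plus one if the trail ends there:
$$|w|_u=\mathrm{out}_F(u)+[u=s]=1+\mathrm{out}_{E'}(u)+[u=s]=1+|w'|_u.$$
Both $w$ and $w'$ end with $s$, so $\mathrm{tail}(w)=\mathrm{tail}(w')$. Lemma 7 with $t=1$ gives levels $\le m$. So $w$ is e.d. $\blacksquare$

Here is the case at which the circle failed, $n=7$, $m=2$, $n'=3$, with $w'=011$. Then $E'=\{011\}$, that is, the edge $01\to11$, so $p=01$ and $s=11$. In the block of $\zeta=1$ the edge $011$ lies on the antidiagonal, so $P$ takes the diagonal $010,111$. The block of $\zeta=0$ is free. Suppose we choose its diagonal $000,101$. Then $E'\cup P$ has the components $\{00\}$ and $\{01,10,11\}$. The block of $0$ meets both, so we swap to $001,100$. Now $F=\{011,010,111,001,100\}$ is connected, and the trail $01\to10\to00\to01\to11\to11$ gives $0100111$. Its letter counts are $3$ and $4$, its 2-words $00,01,10,11$ occur $1,2,1,2$ times, and its 3-windows $010,100,001,011,111$ are distinct.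

## 7. Alphabets with $q$ letters: up to $q-1$ layers at once

For $q$ letters one writes $n=tq^m+n'$ with $1\le t\le q-1$, so $t$ layers must be added. The diagonals are replaced by permutation matrices, supplied by a textbook theorem.

**König's theorem.** The edges of an $r$-regular bipartite graph can be partitioned into $r$ perfect matchings.

For a block matrix whose rows and columns all have sum $r$ this says: it is a disjoint union of $r$ permutation matrices.

**Theorem 11.** For every $q\ge2$ and $n\ge1$ there is a word $w\in A^n$, $|A|=q$, with
$$\lfloor (n-|\xi|+1)/q^{|\xi|}\rfloor\le|w|_\xi\le\lceil (n-|\xi|+1)/q^{|\xi|}\rceil\qquad\text{for all }\xi\in A^k,\ 1\le k\le n.$$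

*Proof.* We construct e.d. words by induction on $n$; the case $n=0$ is the empty word. For $1\le n<q$ take distinct letters (Lemma 1(b) with $j_0=1$). Let $n\ge q$, $n=tq^m+n'$ with $m\ge1$, $1\le t\le q-1$, $0\le n'<q^m$, and let $w'$ be e.d. of length $n'$.

**Case $n'\ge m$, step 1: a $t$-regular set avoiding $E'$.** Since $1\le n'-m+1\le q^m$, the argument of Section 6 gives $|w'|_u\le 1$ for $|u|=m$. So $w'$ is a walk in $B(m)$ through distinct vertices from $p$ to $s$, with edge set $E'$, $|E'|=n'-m$. In each block $E'$ is a partial permutation matrix. Extend it to a permutation matrix $Q$ by matching the unused rows with the unused columns, of which there are equally many. The complement of $Q$ in the block has all row and column sums $q-1$, so it is a disjoint union of $q-1$ permutation matrices; take $t$ of them. Over all blocks this gives a $t$-regular set $R$ disjoint from $E'$.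

**Step 2: connectedness.** Among all $t$-regular sets $R$ disjoint from $E'$, choose one for which the graph with vertex set $A^m$ and edge set $E'\cup R$ has as few weak components as possible, and suppose there are at least two. By Lemma 2(a) some block $\zeta$ has its vertices $a\zeta,\zeta b$ not all in one component. Each of these vertices is incident with an $R$-edge of this block, because $t\ge1$. So the $R$-edges of the block cannot all lie in one component. Hence there are $R$-edges $a\zeta\to\zeta b$ in $C_1$ and $a'\zeta\to\zeta b'$ in $C_2$ with $C_1\ne C_2$ different components; in particular $a\ne a'$ and $b\ne b'$. The edges $a\zeta b'$ and $a'\zeta b$ are not in $E'\cup R$, since they would connect $C_1$ and $C_2$. Replace the two $R$-edges by these two. Row and column sums do not change, so the new set is $t$-regular, and it is disjoint from $E'$. By Lemma 10, $C_1$ and $C_2$ stay connected after losing one $R$-edge each. The new edges join them. The number of components drops, a contradiction. So $F=E'\cup R$ can be taken connected.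

**Step 3: the word.** As before, $F$ has an Eulerian trail from $p$ to $s$. Its word $w$ has length $m+(n'-m)+tq^m=n$ and distinct $(m+1)$-windows, so levels $\ge m+1$ are balanced. For $|u|=m$ we have $|w|_u=\mathrm{out}_F(u)+[u=s]=t+\mathrm{out}_{E'}(u)+[u=s]=t+|w'|_u$, and $w,w'$ both end with $s$. Lemma 7 gives levels $\le m$.

**Case $n'\le m-1$, step 1: one layer.** Let $\tau$ and $d_i$ be as in (2), and let $w_1$ be the word of Lemma 9, of length $q^m+n'$. If $t=1$, put $w=w_1$: its $m$-windows are distinct, and Lemma 8 gives levels $\le m$. From now on let $t\ge2$.

**Step 2: a Hamiltonian cycle.** We make room for further layers. View $w_1$ as a path $\Pi$ in $B(m)$. It visits each vertex of $A^m\setminus\{d_1,\dots,d_\tau\}$ exactly once. It goes from $\alpha=w'0^\tau c$ to $\beta=b1^\tau w'$ for some $b,c\in A$. The edges $\beta\to d_\tau\to\cdots\to d_1\to\alpha$ (or $\beta\to\alpha$ if $\tau=0$) exist in $B(m)$: $\beta$ ends with $1^\tau w'$, with which $d_\tau=1^\tau w'0$ begins; the last $m-1$ letters of $d_i$ are the first $m-1$ letters of $d_{i-1}$; and $d_1=1w'0^\tau$ ends with $w'0^\tau$, with which $\alpha$ begins. If $\tau=0$, then $\beta=bw'$ and $\alpha=w'c$. Together with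 $\Pi$ they form a Hamiltonian cycle $H$ of $B(m)$, that is, a connected 1-regular edge set. In each block the complement of $H$ has all row and column sums $q-1$, so by König's theorem it contains $t-1\le q-2$ disjoint permutation matrices. This gives a $(t-1)$-regular set $R$ disjoint from $H$. Let $F=\Pi\cup R$.

**Step 3: $F$ is connected.** The path $\Pi$ is connected and covers all vertices except the $d_i$. So it suffices that every weak component of $R$ contains a vertex outside $\{d_1,\dots,d_\tau\}$. Since $t-1\ge1$, every vertex has an out-edge in $R$, so the component contains a directed cycle. Suppose all vertices of this cycle are $d_i$'s. Following an edge out of $d_i$ deletes its first letter, which is $1$, and appends one letter. So the number of 1s does not increase along the cycle, and hence it is constant. Since $d_i$ is determined by its number of 1s, the cycle is a loop at a single $d_i$. But a loop of $B(m)$ sits at a constant word, while $d_i$ begins with $1$ and ends with $0$. This is a contradiction.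

**Step 4: the word.** In $F$ we have $\mathrm{out}-\mathrm{in}=[\cdot=\alpha]-[\cdot=\beta]$. An Eulerian trail from $\alpha$ to $\beta$ gives a word $w$ of length
$$m+(q^m-\tau-1)+(t-1)q^m=tq^m+m-1-\tau=tq^m+n'=n$$
with distinct $(m+1)$-windows, so levels $\ge m+1$ are balanced. It ends with $\beta$, hence with $1^\tau w'$. For $|u|=m$,
$$|w|_u=\mathrm{out}_F(u)+[u=\beta]=(t-1)+\mathrm{out}_\Pi(u)+[u=\beta]=t-[u\in\{d_1,\dots,d_\tau\}],$$
because $\mathrm{out}_\Pi(u)+[u=\beta]$ is the number of visits of $\Pi$ to $u$. Lemma 8 gives levels $\le m$. So $w$ is e.d. $\blacksquare$

## 8. The minimum of the sum of squared counts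

For $w\in\{0,1\}^n$ let $\Sigma^n(w)=\sum_{\xi}|w|_\xi^2$, where $\xi$ runs over all nonempty binary words. Only $|\xi|\le n$ contributes. For example, $\Sigma^2(01)=1+1+1=3$ and $\Sigma^2(00)=4+1=5$.

**Corollary 12.** For every $n\ge1$, with $n-k+1=a_k2^k+r_k$, $0\le r_k<2^k$,
$$\min_{w\in\{0,1\}^n}\Sigma^n(w)=\sum_{k=1}^n\bigl(2^ka_k^2+(2a_k+1)r_k\bigr),$$
and the minimizers are exactly the e.d. words.

*Proof.* Fix $k$. The $2^k$ integers $|w|_\xi$, $|\xi|=k$, have sum $a_k2^k+r_k$. For every integer $x$ we have $(x-a_k)(x-a_k-1)\ge0$, that is, $x^2\ge(2a_k+1)x-a_k(a_k+1)$, with equality if and only if $x\in\{a_k,a_k+1\}$. Summing,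
$$\sum_{|\xi|=k}|w|_\xi^2\ \ge\ (2a_k+1)(a_k2^k+r_k)-2^ka_k(a_k+1)=2^ka_k^2+(2a_k+1)r_k,$$
with equality if and only if all counts lie in $\{a_k,a_k+1\}$. This is the same as balance at level $k$: such counts differ by at most $1$, and conversely $\lfloor(n-k+1)/2^k\rfloor=a_k$ and $\lceil(n-k+1)/2^k\rceil\le a_k+1$. Levels $k>n$ are always balanced. So the total bound is attained exactly by the e.d. words, and by Theorem 5 there is one. $\blacksquare$

## 9. Lengths $Mq^k+k-1$: prefix and suffix must agree

At these lengths the number of $k$-windows is $Mq^k$, so there is no rounding at level $k$, and the word is forced to close up.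

**Proposition 13.** Let $|A|=q$ and $n=Mq^k+k-1$ with $M,k\ge1$. If $w\in A^n$ is e.d., then its prefix and its suffix of length $k-1$ coincide, and this word $u$ is e.d. For $M=1$ the converse holds: $w$ is e.d. if and only if every word of length $k$ occurs exactly once in $w$ and the prefix $u$ of length $k-1$ is e.d. Hence, with $E_q(n)$ the number of e.d. words of length $n$ and $E_q(0)=1$,
$$E_q(q^k+k-1)=E_q(k-1)\cdot\frac{(q!)^{q^{k-1}}}{q^{k-1}} .$$

*Proof.* **Prefix equals suffix.** Suppose every $k$-word occurs exactly $M$ times in $w$; for e.d. $w$ this holds because there are $Mq^k$ windows of length $k$. For $k=1$ both prefix and suffix are empty. Let $k\ge2$ and $\eta\in A^{k-1}$. Each occurrence of $\eta$ is either the prefix or has a preceding letter, and is either the suffix or has a following letter. So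
$$Mq+[\eta\text{ is the prefix}]=|w|_\eta=Mq+[\eta\text{ is the suffix}].$$
Hence prefix and suffix coincide; call this word $u$. By (1) with $m=k$,
$$|w|_\xi=Mq^{k-j}+|u|_\xi\qquad(|\xi|=j\le k). \tag{4}$$

**Balance of $u$.** If $w$ is e.d., (4) shows that $u$ is balanced at levels $<k$. At levels $\ge k$ all counts of $u$ are $0$. So $u$ is e.d.

**Converse for $M=1$.** If every $k$-word occurs exactly once, (4) holds. If also $u$ is e.d., then (4) shows that $w$ is balanced at levels $\le k$. Levels $>k$ are balanced because the $k$-windows are distinct. So $w$ is e.d.; the other direction was just shown.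

**Counting.** Let $u\in A^{k-1}$ be fixed. By van Aardenne-Ehrenfest and de Bruijn, *Simon Stevin* 28 (1951), there are $(q!)^{q^{k-1}}/q^k$ cyclic de Bruijn sequences of order $k$, that is, cyclic words of length $q^k$, up to rotation, in which every $k$-word occurs exactly once. In each of them $u$ occurs at exactly $q$ positions, one for each following letter, so exactly $q$ rotations begin with $u$. They are distinct words, since the $k$-windows at different positions differ. Continuing such a rotation cyclically by $k-1$ letters gives a word of length $q^k+k-1$ with prefix $u$ that contains each $k$-word once. Conversely, a word $w$ of this length with prefix $u$ that contains each $k$-word once has suffix $u$ too, so it arises in this way from its first $q^k$ letters, and from no other rotation. So for each $u$ there are $q\cdot(q!)^{q^{k-1}}/q^k=(q!)^{q^{k-1}}/q^{k-1}$ such words. By the characterization for $M=1$, summing over the $E_q(k-1)$ e.d. words $u$ gives the formula. $\blacksquare$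

As a check, take $q=2$ and $k=2$. The formula gives $E_2(5)=2\cdot 2^2/2=4$. By hand, the words of length $5$ that contain each 2-word once and begin and end with $0$ are $00110$ and $01100$; exchanging $0$ and $1$ gives the other two.
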